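# A distributive semilattice with $\aleph_1$ elements that no $\ell$-group represents

## 1. Powersets of finite sets as semilattices of $\ell$-ideals

An *$\ell$-group* is a group with a lattice order such that left and right multiplication preserve the order. We write groups multiplicatively and put
$$x^h=h^{-1}xh,\qquad |x|=x\vee x^{-1},\qquad G^+=\{x\in G: x\ge 1\}.$$
Always $|x|\ge 1$, $|x|^{-1}\le x\le |x|$, and $|x|=1$ only for $x=1$. An *$\ell$-ideal* of $G$ is a normal subgroup that is a sublattice and is convex. For example, let $\mathbb Z^2$ (written additively) have the product order. The subgroup $\mathbb Z\times\{0\}$ is an $\ell$-ideal. The diagonal is a subgroup and a sublattice, but it is not convex, since $(0,0)\le(1,0)\le(1,1)$, so it is not an $\ell$-ideal.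

Write $\langle x\rangle$ for the $\ell$-ideal generated by $x$. The $\ell$-ideals of $G$, ordered by inclusion, form a lattice $\operatorname{Id}^{\ell}G$. The finitely generated ones form a join-semilattice with least element $\{1\}$, denoted $\operatorname{Id}^{\ell}_{\mathrm c}G$. A *$(\vee,0)$-semilattice* is a join-semilattice with least element $0$; a $(\vee,0)$-homomorphism preserves $\vee$ and $0$. Every powerset $\mathcal P(X)$ is regarded as the $(\vee,0)$-semilattice $(\cup,\varnothing)$, and $\mathbf 2=\{0,1\}$.

We use the following textbook facts; see Bigard–Keimel–Wolfenstein, *Groupes et anneaux réticulés*.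

* (F1) $x\in\langle y\rangle$ if and only if $|x|\le |y|^{h_1}\cdots|y|^{h_n}$ for some $h_1,\dots,h_n\in G$.
* (F2) $\langle x\rangle\vee\langle y\rangle=\langle |x|\vee|y|\rangle$, and $\langle x\rangle=\langle|x|\rangle$. So every finitely generated $\ell$-ideal is principal, with a generator in $G^+$.
* (F3) The product $MN$ of two $\ell$-ideals is an $\ell$-ideal.
* (F4) (Holland, Michigan Math. J. 10 (1963)) Every $\ell$-group is isomorphic to an $\ell$-subgroup of $\operatorname{Aut}(\Sigma)$, the group of order-automorphisms of some chain $\Sigma$, with pointwise order and lattice operations.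
* (F5) If $M$ is an $\ell$-ideal of $G$, then $G/M$ is an $\ell$-group and $x\mapsto xM$ preserves all operations. The $\ell$-ideals of $G/M$ are the $L/M$ with $L\supseteq M$ an $\ell$-ideal of $G$. Moreover $xM\le yM$ if and only if $xy^{-1}\vee 1\in M$.

Automorphisms act on the right, so $\sigma(x\vee y)=\max(\sigma x,\sigma y)$ and $\sigma g^k=((\sigma k^{-1})g)k$.

The simplest question is whether $\mathcal P(E)$, for $E$ finite, has the form $\operatorname{Id}^{\ell}_{\mathrm c}G$. It does: $\mathbb Z^E$ works. We use a larger group, for a reason that appears after the next proof. Let $H$ be the $\ell$-group of all order-automorphisms of $\mathbb R$ with bounded support, where the support is the set of moved points.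

**Lemma 1.1.** (i) If $g,h\in H^+$ and $g\ne1$, then $h\le g^k$ for some $k\in H$.
(ii) For every finite set $T$ there is an embedding of $\ell$-groups $H^T\to H$.

*Proof.* (i) Let the support of $h$ lie in $[c,d]$ with $c<d$, and pick $x$ with $xg>x$. Since $x<xg$ and $c<d+1$, there is $k\in H$ (piecewise linear, say) with $xk=c$ and $(xg)k=d+1$. Then $c\,g^k=xgk=d+1$. Since $h$ fixes every point outside $[c,d]$, it maps $[c,d]$ onto itself. So for $t\in[c,d]$ we get $tg^k\ge cg^k=d+1>d\ge th$. For $t\notin[c,d]$ we get $tg^k\ge t=th$, because $g^k\ge1$.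

(ii) Choose pairwise disjoint bounded open intervals $O_t$ $(t\in T)$ and increasing bijections $O_t\cong\mathbb R$. Let the $t$-th coordinate act on $O_t$ through this bijection, and fix all other points. This is an injective homomorphism, and it preserves the pointwise operations $\max$ and $\min$. $\square$

For a tuple $x=(x_e)_{e\in E}\in H^E$ put $\operatorname{supp}x=\{e:x_e\neq1\}$.

**Proposition 1.2.** Let $E$ be finite. In $H^E$ we have $x\in\langle y\rangle$ if and only if $\operatorname{supp}x\subseteq\operatorname{supp}y$. Hence $\operatorname{Id}^{\ell}_{\mathrm c}(H^E)\cong\mathcal P(E)$.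

*Proof.* For $Z\subseteq E$ the set $\{x:\operatorname{supp}x\subseteq Z\}$ is an $\ell$-ideal. With $Z=\operatorname{supp}y$ this shows that $x\in\langle y\rangle$ implies $\operatorname{supp}x\subseteq\operatorname{supp}y$. Conversely, let $\operatorname{supp}x\subseteq\operatorname{supp}y$. For $e\in\operatorname{supp}y$, Lemma 1.1(i) gives $k_e$ with $|x_e|\le|y_e|^{k_e}$. For $e\notin\operatorname{supp}y$ both sides are $1$, and we put $k_e=1$. So $|x|\le|y|^k$ and $x\in\langle y\rangle$. By (F2), $\langle x\rangle\mapsto\operatorname{supp}x$ is an order isomorphism onto $\mathcal P(E)$; it is onto because $H\ne\{1\}$. $\square$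

Why not $\mathbb Z$? Because $\mathbb Z^2$ has no $\ell$-embedding into $\mathbb Z$: the images of $(1,0)$ and $(0,1)$ would be nonnegative integers with minimum $0$, so one of them would be $0$. Lemma 1.1(ii) says that $H$ has no such defect. We use this in Section 3 to lift homomorphisms between powersets to homomorphisms of groups.

## 2. Distributive semilattices and the cardinal $\aleph_1$

What do all semilattices $\operatorname{Id}^{\ell}_{\mathrm c}G$ have in common? A $(\vee,0)$-semilattice $S$ is *distributive* if $c\le a\vee b$ always implies $c=a'\vee b'$ for some $a'\le a$ and $b'\le b$. A distributive lattice with $0$ has this property: take $a'=c\wedge a$, $b'=c\wedge b$. The five-element lattice with three atoms $u,v,w$, any two of which join to the top, does not. There $w\le u\vee v$, but the joins of an element below $u$ and one below $v$ are $0,u,v,u\vee v$, and none of these is $w$.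

Recall that an *algebraic* lattice is a complete lattice in which every element is a join of compact elements. An *ideal* of a $(\vee,0)$-semilattice $S$ is a nonempty down-set closed under $\vee$; the ideals form a lattice $\operatorname{Id}S$. The textbook correspondence says that $L$ is recovered from its semilattice $L_{\mathrm c}$ of compact elements as $L\cong\operatorname{Id}L_{\mathrm c}$, that $S\cong(\operatorname{Id}S)_{\mathrm c}$, and that $L$ is distributive if and only if $L_{\mathrm c}$ is. The lattice $\operatorname{Id}^{\ell}G$ is algebraic and distributive, and its compact elements form $\operatorname{Id}^{\ell}_{\mathrm c}G$. Call $S$ *representable* if $S\cong\operatorname{Id}^{\ell}_{\mathrm c}G$ for some $\ell$-group $G$. The question of this lecture is: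

> Is every distributive $(\vee,0)$-semilattice of cardinality $\aleph_1$ representable? Equivalently, is every algebraic distributive lattice with $\aleph_1$ compact elements isomorphic to $\operatorname{Id}^{\ell}G$ for some $\ell$-group $G$?

Two known results frame it.

* (a) (Růžička, Tůma, Wehrung) Every countable distributive $(\vee,0)$-semilattice is representable.
* (b) If $\mathbf V$ is a nondistributive variety of lattices and $F$ is a free (or free bounded) lattice in $\mathbf V$ on at least $\aleph_2$ generators, then the congruence lattice of $F$ is not isomorphic to $\operatorname{Id}^{\ell}G$ for any $\ell$-group $G$.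

We shall use (a) in Sections 9 and 10, and we do not use (b). "Countable" means finite or countably infinite. Everything is in ZFC. The answer to the question is no.

## 3. One infinite index set: eventually constant families

Large cardinality alone is not an obstacle. Let $m,n$ be finite sets, $\varphi:\mathcal P(m)\to\mathcal P(n)$ a $(\vee,0)$-homomorphism, and $J$ any set. Put
$$Q(\varphi,J)=\{(x,(y_\beta)_{\beta\in J})\in\mathcal P(m)\times\mathcal P(n)^J:\ y_\beta=\varphi(x)\text{ for all but finitely many }\beta\},$$
with componentwise order. For instance, let $m=n$ be a singleton, $\varphi=\mathrm{id}$ and $J$ infinite. Then $(y_\beta)$ is a finite or cofinite subset of $J$, the entry $x$ records which, and $Q(\varphi,J)$ is the Boolean algebra of finite and cofinite subsets of $J$.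

**Proposition 3.1.** $Q(\varphi,J)$ is representable.

*Proof.* **Step 1: lift $\varphi$ to a homomorphism of $\ell$-groups.** We want an $\ell$-homomorphism $\Phi:H^m\to H^n$ with
$$\operatorname{supp}\Phi(x)=\varphi(\operatorname{supp}x)\qquad(x\in H^m).\tag{3.1}$$
For $r\in n$ let $T_r=\{i\in m:r\in\varphi(\{i\})\}$. Let the $r$-th coordinate of $\Phi$ be the projection $H^m\to H^{T_r}$ followed by an embedding $H^{T_r}\to H$ from Lemma 1.1(ii). Then $\Phi(x)_r\neq1$ if and only if $\operatorname{supp}x$ meets $T_r$. Since $\varphi$ preserves finite joins and $0$, this means $r\in\varphi(\operatorname{supp}x)$.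

**Step 2: define the group by copying the definition of $Q(\varphi,J)$.** Let
$$G=\{(x,(y_\beta))\in H^m\times(H^n)^J:\ y_\beta=\Phi(x)\text{ for all but finitely many }\beta\}.$$
Since $\Phi$ is an $\ell$-homomorphism, $G$ is an $\ell$-subgroup of the product. Put $s(x,(y_\beta))=(\operatorname{supp}x,(\operatorname{supp}y_\beta)_\beta)$. By (3.1), $s$ maps $G$ into $Q(\varphi,J)$. It is onto: given an element of $Q(\varphi,J)$, realize its first coordinate as $\operatorname{supp}x$, realize its finitely many exceptional $\beta$-coordinates arbitrarily, and put $y_\beta=\Phi(x)$ for all other $\beta$.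

**Step 3: compare $\ell$-ideals with supports.** For $t\in Q(\varphi,J)$ the set $\{w\in G:s(w)\le t\}$ is an $\ell$-ideal, because it is cut out by requiring certain coordinates to be $1$. So $w\in\langle w'\rangle$ implies $s(w)\le s(w')$. Conversely, let $s(w)\le s(w')$. For some finite $F\subseteq J$, both $w$ and $w'$ lie in
$$G_F=\{(x,(y_\beta)):y_\beta=\Phi(x)\text{ for all }\beta\notin F\}\cong H^m\times(H^n)^F,$$
a finite power of $H$. As in the proof of Proposition 1.2, there is $k\in G_F$ with $|w|\le|w'|^k$. So $w\in\langle w'\rangle$. By (F2), $\langle w\rangle\mapsto s(w)$ is an order isomorphism from $\operatorname{Id}^{\ell}_{\mathrm c}G$ onto $Q(\varphi,J)$. $\square$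

All the content is in Step 1: a single arrow $\varphi$ between finite powersets lifts to an arrow between $\ell$-groups. What changes if there are two index sets, so that a commuting *square* of arrows has to be lifted?

## 4. Two index sets: the semilattice $S(I,J)$

Let
$$A=\mathcal P(\{1,2,3\}\times\{0,1\}),\qquad B=\mathcal P(\{0,1\}),\qquad C=\mathcal P(\{1,2,3\}),$$
and let $\rho:A\to B$, $\lambda:A\to C$ be the projections
$$\rho(X)=\{j:\exists i\ (i,j)\in X\},\qquad \lambda(X)=\{i:\exists j\ (i,j)\in X\}.$$
Let $\varepsilon$, on $B$ or on $C$, send $\varnothing$ to $0$ and every nonempty set to $1$. These are $(\vee,0)$-homomorphisms, and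
$$\varepsilon\rho=\varepsilon\lambda.\tag{4.1}$$
Now take one copy of $A$, a copy of $B$ for each $\alpha\in I$, a copy of $C$ for each $\beta\in J$, and a copy of $\mathbf 2$ for each pair $(\alpha,\beta)$. Each coordinate is to be the image of an earlier one, with exceptions confined to finite sets.

**Definition.** For finite $F_1\subseteq I$, $F_2\subseteq J$ let $S_{F_1,F_2}$ be the set of families $s=(a,(b_\alpha)_{\alpha\in I},(c_\beta)_{\beta\in J},(d_{\alpha\beta})_{(\alpha,\beta)\in I\times J})$ with $a\in A$, $b_\alpha\in B$, $c_\beta\in C$, $d_{\alpha\beta}\in\mathbf 2$ such that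

1. $b_\alpha=\rho(a)$ for $\alpha\notin F_1$;
2. $c_\beta=\lambda(a)$ for $\beta\notin F_2$;
3. $d_{\alpha\beta}=\varepsilon(b_\alpha)$ for all $\alpha\in I$ and $\beta\notin F_2$;
4. $d_{\alpha\beta}=\varepsilon(c_\beta)$ for all $\alpha\notin F_1$ and $\beta\in J$.

Let $S(I,J)=\bigcup_{F_1,F_2}S_{F_1,F_2}$, ordered componentwise, and write $a(s),b_\alpha(s),c_\beta(s),d_{\alpha\beta}(s)$ for the components of $s$.

*Two elements by hand.* Take $a=\{(1,0)\}$ and $F_1=F_2=\varnothing$. Then $b_\alpha=\{0\}$, $c_\beta=\{1\}$ and $d_{\alpha\beta}=1$ throughout. Now allow $F_1=\{\alpha_0\}$ and change $b_{\alpha_0}$ to $\varnothing$. By condition 3, the whole row $d_{\alpha_0\beta}$ becomes $0$. If we also allow $F_2=\{\beta_0\}$, we may set the single entry $d_{\alpha_0\beta_0}$ back to $1$. So $b_{\alpha_0}=\varnothing$ does not force $d_{\alpha_0\beta}=0$ for each $\beta$, only for almost all $\beta$.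

**Structure of $S_{F_1,F_2}$.** Call $a$, $b_\alpha$ $(\alpha\in F_1)$, $c_\beta$ $(\beta\in F_2)$ and $d_{\alpha\beta}$ $((\alpha,\beta)\in F_1\times F_2)$ the *free coordinates*. They may be chosen arbitrarily, and they determine the others. Conditions 1 and 2 give the remaining $b_\alpha,c_\beta$. For $\beta\notin F_2$, condition 3 gives $d_{\alpha\beta}$, and for $\alpha\notin F_1$, condition 4 does. When both apply they agree, since then $\varepsilon(b_\alpha)=\varepsilon\rho(a)=\varepsilon\lambda(a)=\varepsilon(c_\beta)$ by (4.1). The determined coordinates are obtained from the free ones by $(\vee,0)$-homomorphisms. So $S_{F_1,F_2}$ is closed under componentwise joins, its order can be read off on the free coordinates, and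
$$S_{F_1,F_2}\cong A\times B^{F_1}\times C^{F_2}\times\mathbf 2^{F_1\times F_2},\tag{4.2}$$
a finite Boolean lattice.

**Structure of $S=S(I,J)$.** The conditions weaken as $F_1,F_2$ grow, so the union is directed, and $S$ is a $(\vee,0)$-semilattice with componentwise joins. It is distributive: if $c\le a\vee b$ in $S$, then $a,b,c$ lie in a common $S_{F_1,F_2}$, where a decomposition exists by (4.2). It has a largest element: $a$ full and $F_1=F_2=\varnothing$. If $I\cup J$ is infinite, then $|S|=\max(|I|,|J|)$. Indeed there are $\max(|I|,|J|)$ pairs $(F_1,F_2)$ and each $S_{F_1,F_2}$ is finite. In the other direction, the elements with $F_1=\{\alpha\}$, $F_2=\varnothing$, $a$ full and $b_\alpha=\varnothing$ are distinct for distinct $\alpha$, and similarly for $\beta\in J$. All coordinate maps are $(\vee,0)$-homomorphisms, and $b_\alpha,c_\beta$ are onto.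

**Lemma 4.1.** Let $\alpha\in I$, $\beta\in J$, $s,s'\in S$.

(i) If $b_\alpha(s)=\varnothing$, then $d_{\alpha\beta'}(s)=0$ for all but finitely many $\beta'\in J$. If $c_\beta(s)=\varnothing$, then $d_{\alpha'\beta}(s)=0$ for all but finitely many $\alpha'\in I$.

(ii) If $b_\alpha(s)\subseteq b_\alpha(s')$, there is $t\in S$ with $b_\alpha(t)=\varnothing$ and $s\le s'\vee t$. If $c_\beta(s)\subseteq c_\beta(s')$, there is $t\in S$ with $c_\beta(t)=\varnothing$ and $s\le s'\vee t$.

*Proof.* (i) Let $s\in S_{F_1,F_2}$. If $b_\alpha(s)=\varnothing$, condition 3 gives $d_{\alpha\beta'}(s)=\varepsilon(\varnothing)=0$ for $\beta'\notin F_2$. The second part is condition 4 in the same way.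

(ii) Choose $F_1\ni\alpha$ and $F_2\ni\beta$ with $s,s'\in S_{F_1,F_2}$. Let $t\in S_{F_1,F_2}$ have all free coordinates maximal except $b_\alpha(t)=\varnothing$ (respectively $c_\beta(t)=\varnothing$). On every other free coordinate $s\le t$, and on the exceptional one $s\le s'$. So $s\le s'\vee t$ on all free coordinates, hence in $S_{F_1,F_2}$. $\square$

Here are the results to be proved.

**Theorem 1.** If $I,J$ are infinite and at least one is uncountable, then $S(I,J)\not\cong\operatorname{Id}^{\ell}_{\mathrm c}G$ for every $\ell$-group $G$. In particular this holds for $S(\omega,\omega_1)$, which has cardinality $\aleph_1$.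

**Theorem 2.** $S(I,J)\cong\operatorname{Id}^{\ell}_{\mathrm c}G$ for some $\ell$-group $G$ if and only if $I$ is finite, or $J$ is finite, or both $I$ and $J$ are countable. Consequently, for an infinite cardinal $\kappa$, every distributive $(\vee,0)$-semilattice of cardinality $\kappa$ is representable if and only if $\kappa=\aleph_0$.

**Theorem 3.** The class of $(\vee,0)$-semilattices isomorphic to some $\operatorname{Id}^{\ell}_{\mathrm c}G$ is not definable by any class of $L_{\infty\omega}$-sentences in the language $(\vee,0)$. In particular, it is not first-order axiomatizable.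

Theorem 1 answers the question negatively: $S(\omega,\omega_1)$ is a distributive $(\vee,0)$-semilattice of cardinality $\aleph_1$, even with a largest element, that is not representable. Equivalently, $\operatorname{Id}S(\omega,\omega_1)$ is an algebraic distributive lattice with $\aleph_1$ compact elements that is not isomorphic to any $\operatorname{Id}^{\ell}G$.

## 5. The square that would have to lift

Let us try to represent $S(I,J)$ by the method of Section 3. We would replace $A,B,C,\mathbf 2$ by $H^6,H^2,H^3,H$, lift $\rho,\lambda$ and the two maps $\varepsilon$ to $\ell$-homomorphisms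
$$R:H^6\to H^2,\qquad L:H^6\to H^3,\qquad E_B:H^2\to H,\qquad E_C:H^3\to H,$$
and copy conditions 1–4. Each single lift exists by Step 1 of Proposition 3.1. The trouble is the place where conditions 3 and 4 overlap: for $\alpha\notin F_1$ and $\beta\notin F_2$ we need the group version of (4.1),
$$E_B\circ R=E_C\circ L.\tag{5.1}$$

With the lifts of Section 3, (5.1) fails however the intervals are chosen. Both sides would make each coordinate $x_{ij}$ act on an interval $O_{ij}$ of $\mathbb R$. This interval is determined by the map: it is the union of the supports of the images of tuples whose only nontrivial coordinate is $x_{ij}$. On the left side, $O_{10},O_{20},O_{30}$ lie inside the interval that $E_B$ gives to $j=0$, and $O_{11},O_{21},O_{31}$ lie inside the disjoint one for $j=1$. So some point $s\in\mathbb R$ separates the first three from the last three. On the right side, $O_{i0}$ and $O_{i1}$ lie in the interval $D_i$ that $E_C$ gives to $i$. So each $D_i$ has points on both sides of $s$, and hence $s\in D_i$. But $D_1,D_2,D_3$ are pairwise disjoint.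

This rules out only lifts of one special shape. In an arbitrary $\ell$-group of automorphisms, the elements involved can have many pieces of support scattered along a chain, and nothing says that one interval belongs to each $(i,j)$. Moreover, Theorem 1 is not about squares: it concerns one group $G$, in which no square is given. So there are two tasks. First, find an obstruction to (5.1) that holds in every $\ell$-group and uses only finitely many inequalities (Sections 6 and 7). Second, extract those inequalities from a hypothetical $G$ (Section 8).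

## 6. Conjugators inside one factor

The purpose of this section is to see what $\operatorname{Id}^{\ell}_{\mathrm c}H\cong\mathcal P(E)$ says about elements of an arbitrary $\ell$-group $H$. (From here on, $H$ is no longer the fixed group of Section 1, unless we say so.)

**Lemma 6.1.** Let $E$ be a finite set, $H$ an $\ell$-group, and $\theta:H\to\mathcal P(E)$ a surjection with
$$x\in\langle y\rangle\iff\theta(x)\subseteq\theta(y)\qquad(x,y\in H).\tag{6.1}$$
For $e\in E$ put $N_e=\{x:\theta(x)\subseteq\{e\}\}$. Then $\theta(x)=\varnothing$ if and only if $x=1$, each $N_e$ is an $\ell$-ideal, and: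

1. if $x\in N_e$, $y\in N_{e'}$ and $e\neq e'$, then $|x|\wedge|y|=1$;
2. if $x,y\in N_e\cap H^+$ and $x,y\ne1$, then $x\le y^{h_1}\cdots y^{h_n}$ for some $h_1,\dots,h_n\in N_e$.

By (F1), the inequality in part 2 holds with conjugators from $H$. The point is that they can be taken inside $N_e$.

*Proof.* **Step 1: locate $1$ and the $N_e$.** Since $1\in\langle y\rangle$ for all $y$ and $\theta$ is onto, $\theta(1)=\varnothing$. If $\theta(x)=\varnothing$, then $x\in\langle1\rangle=\{1\}$. Pick $y_e$ with $\theta(y_e)=\{e\}$. Then $N_e=\langle y_e\rangle$ by (6.1), so $N_e$ is an $\ell$-ideal.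

**Step 2: different $N_e$ are disjoint and commute.** Let $e\ne e'$. If $x\in N_e\cap N_{e'}$, then $\theta(x)=\varnothing$ and $x=1$. For $x\in N_e$ and $y\in N_{e'}$, the element $|x|\wedge|y|$ lies between $1$ and $|x|$ and between $1$ and $|y|$. By convexity it lies in $N_e\cap N_{e'}=\{1\}$, which is part 1. Also, normal subgroups with trivial intersection commute elementwise.

**Step 3: the $N_e$ generate $H$ as a group.** Let $y=\bigvee_e|y_e|$, with $y=1$ if $E=\varnothing$. Then $y_e\in\langle y\rangle$ for all $e$, so $\theta(y)=E$ and $H=\langle y\rangle$. By (F3) the product of all the $N_e$ is an $\ell$-ideal. It contains every $|y_e|$, hence $y$, hence $H=\prod_eN_e$.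

**Step 4: move the conjugators into $N_e$.** Let $x,y$ be as in part 2. Then $\theta(x)=\theta(y)=\{e\}$, so $x\in\langle y\rangle$ and $x\le y^{k_1}\cdots y^{k_n}$ with $k_l\in H$ by (F1). By Steps 2 and 3 write $k_l=h_lm_l$ with $h_l\in N_e$ and $m_l\in\prod_{e'\ne e}N_{e'}$. Since $m_l$ commutes with $y^{h_l}\in N_e$, we get $y^{k_l}=m_l^{-1}y^{h_l}m_l=y^{h_l}$. $\square$

We now apply the lemma to six elements $g_{ij}$ with $i\in\{1,2,3\}$ and $j\in\{0,1\}$.

**Lemma 6.2.** Let $H,\theta,E$ be as in Lemma 6.1, and let $g_{ij}\in H^+$.

(A) If $E=\{0,1\}$ and $\theta(g_{ij})=\{j\}$ for all $i,j$, then there are $h_{i,l}\in H$ ($i=2,3$, finitely many $l$) such that $p:=g_{10}\vee g_{20}\vee g_{30}\vee\bigvee_{i,l}|h_{i,l}|$ satisfies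

* (R1) $g_{i0}\le p$ for $i=1,2,3$;
* (R2) $g_{10}\le\prod_l g_{i0}^{h_{i,l}}$ and $|h_{i,l}|\le p$ for $i=2,3$;
* (R3) $p\wedge g_{i1}=1$ for $i=1,2,3$.

(B) If $E=\{1,2,3\}$ and $\theta(g_{ij})=\{i\}$ for all $i,j$, then there are $k_{i,l}\in H$ ($i=1,2,3$, finitely many $l$) such that $q_i:=g_{i0}\vee\bigvee_l|k_{i,l}|$ satisfies

* (R4) $g_{i0}\le q_i$ for $i=1,2,3$;
* (R5) $g_{i0}\le\prod_l g_{i1}^{k_{i,l}}$ and $|k_{i,l}|\le q_i$ for $i=1,2,3$;
* (R6) $q_i\wedge q_{i'}=1$ for $i\ne i'$.

*Proof.* (A) The elements $g_{10},g_{20},g_{30}$ are nontrivial and lie in $N_0$. By Lemma 6.1, part 2, there are $h_{i,l}\in N_0$ with $g_{10}\le\prod_lg_{i0}^{h_{i,l}}$ for $i=2,3$. Now (R1) and (R2) hold by the definition of $p$. As $p\in N_0$ and $g_{i1}\in N_1$, (R3) is part 1 of Lemma 6.1.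

(B) The elements $g_{i0},g_{i1}$ are nontrivial and lie in $N_i$, so there are $k_{i,l}\in N_i$ with $g_{i0}\le\prod_lg_{i1}^{k_{i,l}}$. (R4) and (R5) are clear. Since $q_i\in N_i$ and $q_{i'}\in N_{i'}$, part 1 of Lemma 6.1 gives (R6). $\square$

## 7. Three disjoint blocks on a chain

If the square lifted, the relations (A) would come from the copy of $B$ and the relations (B) from the copy of $C$. Pushed into the copy of $\mathbf 2$, they would all hold together. The next lemma says that this is impossible. It is the interval picture of Section 5, made independent of the lifts.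

**Lemma 7.1 (three bumps).** There is no $\ell$-group $K$ with elements $g_{ij}\in K^+$ $(1\le i\le3,\ j\in\{0,1\})$, $g_{10}\ne1$, with $p,q_1,q_2,q_3\in K^+$, and with finitely many $h_{i,l},k_{i,l}\in K$, satisfying (R1)–(R6).

*Proof.* Suppose such a $K$ exists. By (F4) we may assume $K\le\operatorname{Aut}(\Sigma)$ is an $\ell$-subgroup, for a chain $\Sigma$. Say that $x$ *moves* $\sigma$ if $\sigma x\neq\sigma$. If $x,y\in K^+$ and $x\wedge y=1$, then no point is moved by both: $\min(\sigma x,\sigma y)=\sigma$, while $\sigma x,\sigma y\ge\sigma$.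

For $x\in K^+$ moving $\sigma$, define the *block*
$$\operatorname{Bl}(x,\sigma)=\{\tau\in\Sigma:\ \sigma x^{-n}\le\tau\le\sigma x^n\text{ for some }n\in\mathbb N\}.$$
It is an increasing union of intervals around $\sigma$, hence a convex set containing $\sigma$.

**Step 1: $x$ moves every point of $\operatorname{Bl}(x,\sigma)$.** This will turn meets equal to $1$ into disjointness of blocks. Suppose $\tau x=\tau$ and $\sigma x^{-n}\le\tau\le\sigma x^n$. Applying $x^n$ to the first inequality gives $\sigma\le\tau$. Applying $x^{-n}$ to the second gives $\tau\le\sigma$. So $\tau=\sigma$, which $x$ moves, a contradiction.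

**Step 2: conjugators bounded by $x$ do not leave the block.** Let $g,g',x\in K^+$ with $g\le x$, $g\le\prod_lg'^{\,h_l}$ and $|h_l|\le x$, and let $g$ move $\sigma$. We claim that $x$ moves $\sigma$ and that some $\tau\in\operatorname{Bl}(x,\sigma)$ is moved by $g'$. First, $\sigma x\ge\sigma g>\sigma$. If every $g'^{\,h_l}$ fixed $\sigma$, then $\sigma g\le\sigma$, which is false. So some $h_l^{-1}g'h_l$ moves $\sigma$, which means that $g'$ moves $\tau:=\sigma h_l^{-1}$. From $|h_l|\le x$ we get $x^{-1}\le h_l^{-1}\le x$, so $\sigma x^{-1}\le\tau\le\sigma x$.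

**Step 3: put three points into one block of $p$.** Since $g_{10}\ne1$, choose $\sigma_1$ moved by $g_{10}$. By (R1), $p$ moves $\sigma_1$; put $P=\operatorname{Bl}(p,\sigma_1)$. For $i=2,3$ apply Step 2 with $g=g_{10}$, $g'=g_{i0}$, $x=p$, which (R1) and (R2) allow. We get $\sigma_i\in P$ moved by $g_{i0}$. So $\sigma_1,\sigma_2,\sigma_3\in P$, and $g_{i0}$ moves $\sigma_i$.

**Step 4: surround them by three disjoint blocks.** By (R4), $q_i$ moves $\sigma_i$; put $Q_i=\operatorname{Bl}(q_i,\sigma_i)$. By Step 1, $q_i$ moves every point of $Q_i$. By (R6), no point is moved by both $q_i$ and $q_{i'}$ for $i\ne i'$. So $Q_1,Q_2,Q_3$ are pairwise disjoint, and the $\sigma_i$ are distinct.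

**Step 5: trap the middle block inside $P$.** Let $\sigma_m$ be the middle one of $\sigma_1,\sigma_2,\sigma_3$. The convex set $Q_m$ contains $\sigma_m$ and neither of the other two points, so it lies strictly between them: a point of $Q_m$ at or beyond one of them would force that one into $Q_m$. Both outer points are in the convex set $P$. Hence $Q_m\subseteq P$.

**Step 6: contradiction.** By (R4), (R5) and Step 2 with $g=g_{m0}$, $g'=g_{m1}$, $x=q_m$, some $\tau\in Q_m$ is moved by $g_{m1}$. As $\tau\in P$, Step 1 says that $p$ moves $\tau$. This contradicts $p\wedge g_{m1}=1$, which is (R3). $\square$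

*Two values of $i$ would not suffice here.* Step 5 needs a middle point, and the relations (R1)–(R6) restricted to $i\in\{1,2\}$ can be satisfied. Work in the group $H$ of Section 1. For a bounded open interval $O$ let $H_O$ be the set of elements with support inside a compact subinterval of $O$. An increasing bijection $O\cong\mathbb R$ shows $H_O\cong H$, so Lemma 1.1(i) holds inside $H_O$. Choose nontrivial positive $g_{11},g_{10},g_{20},g_{21}$ with supports in $[-3,-2]$, $[1,2]$, $[8,9]$, $[12,13]$ respectively, and put
$$O=(0,10),\qquad O_1=(-5,3),\qquad O_2=(7,15).$$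
Lemma 1.1(i) gives $h\in H_O$ with $g_{10}\le g_{20}^{h}$, and $k_i\in H_{O_i}$ with $g_{i0}\le g_{i1}^{k_i}$. Put $p=g_{10}\vee g_{20}\vee|h|\in H_O$ and $q_i=g_{i0}\vee|k_i|\in H_{O_i}$. Then (R1), (R2), (R4), (R5) hold by construction. (R3) holds because $O$ is disjoint from $[-3,-2]$ and $[12,13]$, and (R6) because $O_1\cap O_2=\varnothing$. Here each $O_i$ escapes from $O$ through its own end; a third block would have no end left.

**Proposition 7.2 (the square does not lift).** There are no $\ell$-groups $G_A,G_B,G_C,G_D$ with surjections $\theta_A,\theta_B,\theta_C,\theta_D$ onto $A,B,C,\mathbf 2$, each satisfying (6.1) (with $\mathbf 2$ read as the powerset of a singleton), and $\ell$-homomorphisms $r:G_A\to G_B$, $l:G_A\to G_C$, $u:G_B\to G_D$, $v:G_C\to G_D$ such that $ur=vl$ and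
$$\theta_Br=\rho\,\theta_A,\qquad \theta_Cl=\lambda\,\theta_A,\qquad \theta_Du=\varepsilon\,\theta_B,\qquad \theta_Dv=\varepsilon\,\theta_C.$$

*Proof.* Suppose they exist. Since $\langle x\rangle=\langle|x|\rangle$, we have $\theta_A(x)=\theta_A(|x|)$, so we can choose $g_{ij}\in G_A^+$ with $\theta_A(g_{ij})=\{(i,j)\}$. Then $\theta_B(r(g_{ij}))=\{j\}$, and Lemma 6.2(A) gives (R1)–(R3) in $G_B$ for the $r(g_{ij})$; apply $u$. Likewise $\theta_C(l(g_{ij}))=\{i\}$, and Lemma 6.2(B) gives (R4)–(R6) in $G_C$ for the $l(g_{ij})$; apply $v$. Because $ur=vl$, all six relations hold in $G_D$ for the same elements $ur(g_{ij})$. Finally $\theta_D(ur(g_{10}))=\varepsilon(\{0\})=1$, so $ur(g_{10})\neq1$ by Lemma 6.1. This contradicts Lemma 7.1. $\square$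

## 8. From the square to a single group

Suppose $\operatorname{Id}^{\ell}_{\mathrm c}G\cong S(I,J)$. Killing the elements with $b_\alpha=\varnothing$ should give a quotient playing the role of $G_B$, killing those with $c_\beta=\varnothing$ should give one for $G_C$, and killing those with $d_{\alpha\beta}=0$ one for $G_D$. But the first two quotients do not map to the third: as we saw by hand in Section 4, $b_\alpha(s)=\varnothing$ does not imply $d_{\alpha\beta}(s)=0$ for a given $\beta$. What rescues us is that (R1)–(R6) involve finitely many elements of $G$, and each element has only finitely many exceptional indices by Lemma 4.1(i).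

*Proof of Theorem 1.* Let $I,J$ be infinite, one of them uncountable, $S=S(I,J)$, and suppose that $\operatorname{Id}^{\ell}_{\mathrm c}G\cong S$.

**Step 1: turn the isomorphism into a map on elements.** For $x\in G$ let $\psi(x)\in S$ correspond to $\langle x\rangle$. By (F2), $\psi$ maps $G^+$ onto $S$, and
$$\psi(x)\le\psi(y)\iff x\in\langle y\rangle,\qquad \psi(|x|\vee|y|)=\psi(x)\vee\psi(y).\tag{8.1}$$
For every ideal $\mathfrak a$ of $S$, the set $M=\{x\in G:\psi(x)\in\mathfrak a\}$ is an $\ell$-ideal. Indeed $1\in M$, and if $x,y\in M$, then every $w\in\langle x\rangle\vee\langle y\rangle$ has $\psi(w)\le\psi(x)\vee\psi(y)\in\mathfrak a$. So $M$ contains the $\ell$-ideal generated by any two of its elements, and is therefore closed under products, inverses, lattice operations, conjugation, and passage to elements between two of its members.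

**Step 2: define the three families of quotients.** The coordinate maps are $(\vee,0)$-homomorphisms, so by Step 1
$$U_\alpha=\{x:b_\alpha(\psi(x))=\varnothing\},\qquad V_\beta=\{x:c_\beta(\psi(x))=\varnothing\},\qquad W_{\alpha\beta}=\{x:d_{\alpha\beta}(\psi(x))=0\}$$
are $\ell$-ideals of $G$.

**Step 3: check that $G/U_\alpha$ and $G/V_\beta$ fall under Lemma 6.1.** We claim that $\theta_\alpha(xU_\alpha):=b_\alpha(\psi(x))$ is a well-defined surjection $G/U_\alpha\to\mathcal P(\{0,1\})$ satisfying (6.1), and that $\theta'_\beta(xV_\beta):=c_\beta(\psi(x))$ is one from $G/V_\beta$ to $\mathcal P(\{1,2,3\})$. We treat $U_\alpha$; the proof for $V_\beta$ is the same with $c_\beta$ for $b_\alpha$. Bars denote images in $G/U_\alpha$.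

Let $\bar x\in\langle\bar y\rangle$. The set $L=\{w\in G:b_\alpha(\psi(w))\subseteq b_\alpha(\psi(y))\}$ is an $\ell$-ideal by Step 1, and it contains $U_\alpha$ and $y$. So $L/U_\alpha$ is an $\ell$-ideal containing $\bar y$, hence $\bar x$. Thus $x\in L$, that is, $b_\alpha(\psi(x))\subseteq b_\alpha(\psi(y))$. If $\bar x=\bar y$, this applies in both directions, so $\theta_\alpha$ is well defined.

Conversely, let $b_\alpha(\psi(x))\subseteq b_\alpha(\psi(y))$. By Lemma 4.1(ii) and surjectivity of $\psi$ on $G^+$, there is $z\in G^+$ with $b_\alpha(\psi(z))=\varnothing$ and $\psi(x)\le\psi(y)\vee\psi(z)=\psi(|y|\vee z)$. So $x\in\langle|y|\vee z\rangle$ by (8.1). Write this as an inequality by (F1) and pass to $G/U_\alpha$, where $\bar z=1$. We get $\bar x\in\langle|\bar y|\vee1\rangle=\langle\bar y\rangle$. Surjectivity holds because $\psi$ and $b_\alpha$ are onto.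

**Step 4: fix six elements once and for all.** Let $e_{ij}\in S_{\varnothing,\varnothing}$ be the element with $a(e_{ij})=\{(i,j)\}$. Then for all $\alpha,\beta$
$$b_\alpha(e_{ij})=\{j\},\qquad c_\beta(e_{ij})=\{i\},\qquad d_{\alpha\beta}(e_{ij})=1.$$
Choose $g_{ij}\in G^+$ with $\psi(g_{ij})=e_{ij}$. These do not depend on $\alpha$ or $\beta$.

**Step 5: for each $\alpha$, secure (R1)–(R3) up to a finite set of errors.** In $G/U_\alpha$ we have $\theta_\alpha(\bar g_{ij})=\{j\}$, so Lemma 6.2(A) applies. Choose lifts $h_{i,l}\in G$ of the conjugators it provides (they depend on $\alpha$), and put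
$$p_\alpha=g_{10}\vee g_{20}\vee g_{30}\vee\bigvee_{i,l}|h_{i,l}|\in G^+.$$
Then $\bar p_\alpha$ is the element $p$ of Lemma 6.2(A), and (R1)–(R3) hold in $G/U_\alpha$. The inequalities $g_{i0}\le p_\alpha$ and $|h_{i,l}|\le p_\alpha$ already hold in $G$. By (F5), the remaining relations say that the finite set
$$Z_\alpha=\Big\{\,g_{10}\Big(\prod_lg_{i0}^{h_{i,l}}\Big)^{-1}\vee1:\ i=2,3\Big\}\cup\{\,p_\alpha\wedge g_{i1}:\ i=1,2,3\}$$
is contained in $U_\alpha$. Also by (F5), (R1)–(R3) hold for the images of $g_{ij},p_\alpha,h_{i,l}$ in $G/M$ for *every* $\ell$-ideal $M\supseteq Z_\alpha$. Each $z\in Z_\alpha$ has $b_\alpha(\psi(z))=\varnothing$, so by Lemma 4.1(i)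
$$F(\alpha)=\{\beta\in J: Z_\alpha\not\subseteq W_{\alpha\beta}\}\quad\text{is finite.}$$

**Step 6: for each $\beta$, secure (R4)–(R6) in the same way.** In $G/V_\beta$ we have $\theta'_\beta(\bar g_{ij})=\{i\}$, so Lemma 6.2(B) applies. Choose lifts $k_{i,l}\in G$ of the conjugators and put $q_{\beta,i}=g_{i0}\vee\bigvee_l|k_{i,l}|\in G^+$. The inequalities $g_{i0}\le q_{\beta,i}$ and $|k_{i,l}|\le q_{\beta,i}$ hold in $G$. The others say that
$$Z'_\beta=\Big\{\,g_{i0}\Big(\prod_lg_{i1}^{k_{i,l}}\Big)^{-1}\vee1:\ i=1,2,3\Big\}\cup\{\,q_{\beta,i}\wedge q_{\beta,i'}:\ i<i'\}$$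
is contained in $V_\beta$. So (R4)–(R6) hold for the images in $G/M$ for every $\ell$-ideal $M\supseteq Z'_\beta$. By Lemma 4.1(i),
$$F'(\beta)=\{\alpha\in I: Z'_\beta\not\subseteq W_{\alpha\beta}\}\quad\text{is finite.}$$

**Step 7: find a pair with no errors.** We need $\alpha\in I$ and $\beta\in J$ with
$$\beta\notin F(\alpha)\quad\text{and}\quad\alpha\notin F'(\beta).\tag{8.2}$$
If $J$ is uncountable, take a countably infinite $I_0\subseteq I$. The set $\bigcup_{\alpha\in I_0}F(\alpha)$ is countable, so some $\beta\in J$ lies outside it. As $F'(\beta)$ is finite and $I_0$ infinite, there is $\alpha\in I_0\setminus F'(\beta)$. If $I$ is uncountable, take a countably infinite $J_0\subseteq J$, then $\alpha\in I\setminus\bigcup_{\beta\in J_0}F'(\beta)$, then $\beta\in J_0\setminus F(\alpha)$.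

**Step 8: contradiction.** For this pair $Z_\alpha\cup Z'_\beta\subseteq W_{\alpha\beta}$. So in $K=G/W_{\alpha\beta}$ the images of $g_{ij}$, $p_\alpha$, $q_{\beta,i}$, $h_{i,l}$, $k_{i,l}$ satisfy (R1)–(R6). Moreover $g_{10}\notin W_{\alpha\beta}$, since $d_{\alpha\beta}(e_{10})=1$. So the image of $g_{10}$ in $K$ is not $1$. This contradicts Lemma 7.1.

Finally, $S(\omega,\omega_1)$ has cardinality $\max(\aleph_0,\aleph_1)=\aleph_1$ by Section 4. $\blacksquare$

Uncountability is used only in Step 7, and there it cannot be dropped. For $I=J=\omega$ and $F(n)=F'(n)=\{0,\dots,n\}$, condition (8.2) would say $\beta>\alpha$ and $\alpha>\beta$. In fact $S(\omega,\omega)$ is representable, by (a).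

## 9. Exactly which $S(I,J)$ are representable

*Proof of Theorem 2.* **Step 1: necessity.** If none of the three conditions holds, then $I$ and $J$ are infinite and at least one is uncountable. Theorem 1 applies.

**Step 2: both index sets countable.** Then $S(I,J)$ is a countable distributive $(\vee,0)$-semilattice, and (a) applies.

**Step 3: $I$ finite, $J$ arbitrary.** We recognize $S(I,J)$ as a semilattice of Section 3. Since $S_{F_1,F_2}\subseteq S_{I,F_2}$, we may always take $F_1=I$, and then conditions 1 and 4 are vacuous. Put
$$X=A\times B^I,\qquad Y=C\times\mathbf 2^I,\qquad \varphi(a,(b_\alpha))=(\lambda(a),(\varepsilon(b_\alpha))_\alpha).$$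
Since $I$ is finite, $X\cong\mathcal P(m)$ and $Y\cong\mathcal P(n)$ for finite sets $m,n$, and $\varphi:X\to Y$ is a $(\vee,0)$-homomorphism. Group the coordinates as $x=(a,(b_\alpha)_\alpha)$ and $y_\beta=(c_\beta,(d_{\alpha\beta})_\alpha)$. Conditions 2 and 3 say precisely that $y_\beta=\varphi(x)$ for $\beta\notin F_2$, and there is no other condition. Taking the union over finite $F_2$, we get $S(I,J)\cong Q(\varphi,J)$, which is representable by Proposition 3.1.

**Step 4: $J$ finite, $I$ arbitrary.** This is symmetric. Take $F_2=J$, so that conditions 2 and 3 are vacuous, and put $X=A\times C^J$, $Y=B\times\mathbf 2^J$, $\varphi(a,(c_\beta))=(\rho(a),(\varepsilon(c_\beta))_\beta)$. With $x=(a,(c_\beta)_\beta)$ and $y_\alpha=(b_\alpha,(d_{\alpha\beta})_\beta)$, conditions 1 and 4 say $y_\alpha=\varphi(x)$ for $\alpha\notin F_1$. So $S(I,J)\cong Q(\varphi,I)$, and Proposition 3.1 applies.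

**Step 5: the threshold.** For $\kappa=\aleph_0$, every distributive $(\vee,0)$-semilattice of cardinality $\kappa$ is representable by (a). For $\kappa\ge\aleph_1$, the semilattice $S(\omega,\kappa)$ is distributive, has cardinality $\kappa$ by Section 4, and is not representable by Theorem 1. $\blacksquare$

## 10. Infinitary logic cannot separate $S(\omega,\omega)$ from $S(\omega,\omega_1)$

Recall that $L_{\infty\omega}$ allows conjunctions and disjunctions of arbitrary sets of formulas, but quantifies only finitely many variables at a time. A *back-and-forth system* between two structures $\mathcal M$ and $\mathcal N$ is a set of isomorphisms between substructures of $\mathcal M$ and substructures of $\mathcal N$ such that for each member $f$ and each $s\in\mathcal M$, some member extends $f$ and has $s$ in its domain, and for each $s'\in\mathcal N$, some member extends $f$ and has $s'$ in its range. For example, the isomorphisms between finite subchains of $\mathbb Q$ and finite subchains of $\mathbb R$ form one, since both chains are dense without endpoints. *Karp's theorem* says that structures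 with a nonempty back-and-forth system satisfy the same $L_{\infty\omega}$-sentences.

*Proof of Theorem 3.* **Step 1: reduce to an equivalence.** $S(\omega,\omega)$ is representable by (a), and $S(\omega,\omega_1)$ is not, by Theorem 1. So it suffices to show that $S(I,J)$ and $S(I',J')$ satisfy the same $L_{\infty\omega}$-sentences whenever $I,J,I',J'$ are infinite: a class of sentences true in the first semilattice is then true in the second.

**Step 2: define the partial isomorphisms.** For bijections $\sigma:F_1\to F_1'$ and $\tau:F_2\to F_2'$ between finite subsets of $I,I'$ and of $J,J'$, let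
$$T_{\sigma,\tau}:S_{F_1,F_2}(I,J)\to S_{F_1',F_2'}(I',J')$$
transport the free coordinates along $\sigma,\tau$: it keeps $a$ and sends $b_\alpha,c_\beta,d_{\alpha\beta}$ to the positions $\sigma(\alpha)$, $\tau(\beta)$, $(\sigma(\alpha),\tau(\beta))$. By (4.2) it is an isomorphism between $(\vee,0)$-subsemilattices.

**Step 3: larger bijections give extensions.** Let $\sigma\subseteq\sigma_1:E_1\to E_1'$ and $\tau\subseteq\tau_1:E_2\to E_2'$ be finite bijections. We show that $T_{\sigma_1,\tau_1}$ extends $T_{\sigma,\tau}$. Let $s\in S_{F_1,F_2}(I,J)$ and $s'=T_{\sigma,\tau}(s)$. Both $s'$ and $T_{\sigma_1,\tau_1}(s)$ lie in $S_{E_1',E_2'}(I',J')$, so we compare free coordinates there. On the coordinates that are free for $F_1',F_2'$ they agree by definition. The others are as follows.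

* If $\alpha\in E_1\setminus F_1$, then $\sigma_1(\alpha)\notin F_1'$ because $\sigma_1$ is injective. So $b_{\sigma_1(\alpha)}(s')=\rho(a(s'))=\rho(a(s))=b_\alpha(s)$.
* If $\beta\in E_2\setminus F_2$, then likewise $c_{\tau_1(\beta)}(s')=\lambda(a(s))=c_\beta(s)$.
* If $\alpha\in E_1$ and $\beta\in E_2\setminus F_2$, then $\tau_1(\beta)\notin F_2'$, and condition 3 on both sides gives $d_{\sigma_1(\alpha)\tau_1(\beta)}(s')=\varepsilon(b_{\sigma_1(\alpha)}(s'))=\varepsilon(b_\alpha(s))=d_{\alpha\beta}(s)$.
* If $\alpha\in E_1\setminus F_1$ and $\beta\in E_2$, then condition 4 gives $d_{\sigma_1(\alpha)\tau_1(\beta)}(s')=\varepsilon(c_{\tau_1(\beta)}(s'))=\varepsilon(c_\beta(s))=d_{\alpha\beta}(s)$.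

So $s'=T_{\sigma_1,\tau_1}(s)$.

**Step 4: back and forth.** Let $T_{\sigma,\tau}$ and $s\in S(I,J)$ be given. Choose finite $E_1\supseteq F_1$ and $E_2\supseteq F_2$ with $s\in S_{E_1,E_2}(I,J)$. Since $I',J'$ are infinite, $\sigma$ and $\tau$ extend to injections of $E_1$ into $I'$ and of $E_2$ into $J'$. By Step 3 this gives an extension of $T_{\sigma,\tau}$ with $s$ in its domain. The other direction is the same, because $I,J$ are infinite. The system is nonempty, since it contains $T_{\varnothing,\varnothing}$. Karp's theorem gives the $L_{\infty\omega}$-equivalence. As every first-order sentence is an $L_{\infty\omega}$-sentence, the class is in particular not first-order axiomatizable. $\blacksquare$
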